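\title{Uniformly constructible fibers do not force constructibility in expansions of the real line}

\begin{abstract}
For a set $A\subseteq\mathbb R^n$ let $A^{(1)}$ be the set of points of $A$ at
which $A$ is not locally closed, and iterate; $A$ is constructible exactly when
some $A^{(N)}$ is empty. Suppose that in an expansion of $(\mathbb R,<)$ every
definable family of subsets of $\mathbb R$ has an $N$ such that the $N$-th
iterate of each member is empty. We show that definable subsets of the plane
need not be constructible. The counterexample is $(\mathbb R,<,A)$ with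
$A=\{(x,y):r(x)\ge r(y)\}$ for a suitable function $r:\mathbb R\to\mathbb N$;
all vertical fibers of $A$ are open and all horizontal fibers are closed, yet
$A^{(N)}\neq\emptyset$ for every $N$. The main step is an elimination of
quantifiers relative to $(\mathbb N,<)$. We also show that the converse
implication holds, and that if all definable subsets of $\mathbb R$ are
constructible, then every definable set is locally closed at a dense set of
its points.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $\mathbb N=\{0,1,2,\dots\}$, each $\mathbb R^n$ carries the product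
topology, and an \emph{open box} is a product of nonempty open intervals. A set
$A\subseteq\mathbb R^n$ is \emph{locally closed at} $a\in A$ if there is an
open box $B\ni a$ such that $A\cap B$ is closed in $B$. Let
$\operatorname{lc}(A)$ be the set of such points $a$, and call $A$
\emph{locally closed} if $\operatorname{lc}(A)=A$. The \emph{residues} of $A$
are
\[
A^{(0)}=A,\qquad A^{(1)}=A\setminus\operatorname{lc}(A),\qquad
A^{(k+1)}=(A^{(k)})^{(1)} .
\]
Open sets and closed sets have $A^{(1)}=\emptyset$. The set
$A=\{0\}\cup\bigcup_{n\ge1}(\frac1{n+1},\frac1n)$ has $A^{(1)}=\{0\}$, because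
the missing points $\frac1n$ accumulate at $0$, and $A^{(2)}=\emptyset$. For
$A=\mathbb Q$ nothing is ever removed: $\mathbb Q^{(k)}=\mathbb Q$ for all $k$.
In general, $A^{(n)}=\emptyset$ if and only if $A$ is a union of $n$ locally
closed sets, and $A$ is \emph{constructible}, that is, a finite Boolean
combination of open sets, if and only if $A^{(k)}=\emptyset$ for some $k$
(Proposition~\ref{prop:union}). So the length of the chain of residues measures
the complexity of a constructible set.

Let $\mathfrak R$ be a first-order expansion of $(\mathbb R,<)$: the real line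
with its order and any further relations and functions. A set
$A\subseteq\mathbb R^n$ is \emph{definable} if
$A=\{x:\mathfrak R\models\varphi(x,a)\}$ for a formula $\varphi$ and a tuple
$a$ of real parameters. Boolean combinations, projections and fibers of
definable sets are definable. Open boxes are definable, and since a formula
can quantify over the endpoints of a bounded box, the closure, the relative
interior and the residues of definable sets are definable as well. For
$A\subseteq\mathbb R^{m+1}$ and $x\in\mathbb R^m$ let
$A_x=\{y\in\mathbb R:(x,y)\in A\}$. We write $A_x^{(N)}$ for $(A_x)^{(N)}$, the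
residue of the fiber, and $(A^{(N)})_x$ for the fiber of the residue. Consider
two properties of $\mathfrak R$.
\begin{itemize}
\item[(F)] For every $m\in\mathbb N$ and every definable
$A\subseteq\mathbb R^{m+1}$ there is $N\in\mathbb N$ such that
$A_x^{(N)}=\emptyset$ for all $x\in\mathbb R^m$.
\item[(C)] For every $m\in\mathbb N$ and every definable
$A\subseteq\mathbb R^{m+1}$ there is $N\in\mathbb N$ such that
$(A^{(N)})_x=\emptyset$ for all $x\in\mathbb R^m$.
\end{itemize}
Property (F) says that definable subsets of the line are constructible, with a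
bound on the complexity that is uniform in definable families. Property (C)
says that $A^{(N)}=\emptyset$, that is, that every definable set in every
dimension is constructible. The question, posed in \cite{upgrade}, is whether
(F) implies (C).

One would guess that it does. For $m=0$ the two conditions coincide. Both hold
in $(\mathbb R,<)$: by quantifier elimination for dense linear orders without
endpoints, every definable set is a Boolean combination of the open sets
$x_i<x_j$, $x_i<a$, $a<x_i$, which gives (C), and (C) implies (F) by
Theorem~\ref{thm:compl}(a) below. A single set can have trivial fibers without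
being constructible, for instance $\mathbb Q\times\mathbb R$, but (F) is a
condition on all definable sets, and the projection $\mathbb Q$ of this set
violates it. Theorem~\ref{thm:compl}(b) rules out every example of this kind:
under (F), each residue of a definable set is nowhere dense in the preceding
one. What remains possible is a chain of residues that decreases strictly
forever, and this does happen.

\begin{theorem}\label{thm:main}
There is $r:\mathbb R\to\mathbb N$ such that, with
$A=\{(x,y)\in\mathbb R^2:r(x)\ge r(y)\}$ and $\mathfrak R=(\mathbb R,<,A)$, the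
following hold.
\begin{itemize}
\item[(1)] For every $m$ and every definable $X\subseteq\mathbb R^{m+1}$ there
is $N$ with $X_x^{(N)}=\emptyset$ for all $x\in\mathbb R^m$.
\item[(2)] $A^{(N)}=\{(x,y):r(x)\ge r(y)\ge N\}$ for all $N$, and
$(A^{(N)})_x\neq\emptyset$ whenever $r(x)=N$; such $x$ exist for every $N$. All
fibers $A_x$ are open, so $A_x^{(1)}=\emptyset$, and all sets
$\{x:(x,y)\in A\}$ are closed.
\end{itemize}
Thus \textup{(F)} does not imply \textup{(C)}; the implication fails already
for $m=1$.
\end{theorem}

\begin{theorem}\label{thm:compl}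
Let $\mathfrak R$ be any expansion of $(\mathbb R,<)$.
\begin{itemize}
\item[(a)] For all $A\subseteq\mathbb R^{m+1}$, $N\in\mathbb N$ and
$x\in\mathbb R^m$ we have $A_x^{(N)}\subseteq(A^{(N)})_x$. So \textup{(C)}
implies \textup{(F)}, with the same $N$.
\item[(b)] If every definable subset of $\mathbb R$ is constructible, then for
every definable $A\subseteq\mathbb R^n$ the set $\operatorname{lc}(A)$ is dense
in $A$. Hence $A^{(k+1)}$ is nowhere dense in $A^{(k)}$ for all $k$, and
$A^{(k+1)}\subsetneq A^{(k)}$ whenever $A^{(k)}\neq\emptyset$.
\end{itemize}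
\end{theorem}

Theorem~\ref{thm:compl} is not needed for Theorem~\ref{thm:main}. Its part (a)
is proved in Section~\ref{sec:residues} and its part (b) in
Section~\ref{sec:density}. Sections~\ref{sec:rank} and~\ref{sec:A} construct
$r$ and compute the residues of $A$. The larger part of the work is
Theorem~\ref{thm:main}(1), which concerns all definable sets: we describe them
in Section~\ref{sec:qe} and bound the complexity of their fibers in
Section~\ref{sec:fibers}.

\section{Residues and unions of locally closed sets}\label{sec:residues}

We begin with four elementary facts.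

\begin{lemma}\label{lem:basic}
Let $X\subseteq\mathbb R^n$.
\begin{itemize}
\item[(i)] $X^{(1)}=X\cap\operatorname{cl}(\operatorname{cl}X\setminus X)$.
\item[(ii)] $X$ is locally closed if and only if $X=C\cap U$ with $C$ closed
and $U$ open. Hence finite intersections of locally closed sets are locally
closed, and so are convex subsets of $\mathbb R$.
\item[(iii)] $\operatorname{lc}(X)$ is open in $X$. If $U$ is open, then
$\operatorname{lc}(X\cap U)=\operatorname{lc}(X)\cap U$ and
$(X\cap U)^{(k)}=X^{(k)}\cap U$ for all $k$.
\item[(iv)] If $(O_i)_{i\in I}$ are pairwise disjoint open sets and each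
$Y_i\subseteq O_i$ is locally closed, then $\bigcup_iY_i$ is locally closed.
\end{itemize}
\end{lemma}

\begin{proof}
For an open box $B$, the set $X\cap B$ is closed in $B$ if and only if $B$ is
disjoint from $\operatorname{cl}X\setminus X$. In particular this property
passes from $B$ to smaller boxes.

(i) A point $a\in X$ is outside $\operatorname{lc}(X)$ if and only if every
open box around $a$ meets $\operatorname{cl}X\setminus X$.

(ii) If $X$ is locally closed, let $U$ be the union of all open boxes disjoint
from $\operatorname{cl}X\setminus X$; then $X=\operatorname{cl}X\cap U$. If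
$X=C\cap U$ and $a\in X$, any open box $B$ with $a\in B\subseteq U$ has
$X\cap B=C\cap B$. A convex subset of $\mathbb R$ is the intersection of at
most two open or closed half-lines, or is $\mathbb R$ itself.

(iii) A box that witnesses $a\in\operatorname{lc}(X)$ does so for all points of
$X$ in it. For $a\in X\cap U$ it suffices to test boxes $B\subseteq U$, and for
these $X\cap B=X\cap U\cap B$. This gives the first equation, hence
$(X\cap U)^{(1)}=X^{(1)}\cap U$, and the last equation by induction on $k$.

(iv) For $a\in Y_i$ take an open box $B$ with $a\in B\subseteq O_i$ and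
$Y_i\cap B$ closed in $B$; no other $Y_j$ meets $B$.
\end{proof}

The definition of $A^{(k)}$ changes the set at every step. It is more
convenient to keep $A$ fixed and to record, in a chain of closed sets, how
often one can alternate between $A$ and its complement while passing to nearby
points. For $A\subseteq\mathbb R^n$ put
\[
F_0=\mathbb R^n,\qquad F_{2i+1}=\operatorname{cl}(F_{2i}\cap A),\qquad
F_{2i+2}=\operatorname{cl}(F_{2i+1}\setminus A)\qquad(i\ge0).
\]
Each $F_{j+1}$ is the closure of a subset of the closed set $F_j$, so
$F_0\supseteq F_1\supseteq F_2\supseteq\cdots$, and $F_1=\operatorname{cl}A$.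
We write $F_j(A)$ when $A$ has to be named.

\begin{lemma}\label{lem:F}
$A^{(i)}=A\cap F_{2i}$ and $\operatorname{cl}A^{(i)}=F_{2i+1}$ for all
$i\ge0$.
\end{lemma}

\begin{proof}
The second equation follows from the first by the definition of $F_{2i+1}$,
and the first holds for $i=0$. Assume both for $i$. Since
$F_{2i+1}\subseteq F_{2i}$, we have
$\operatorname{cl}A^{(i)}\setminus A^{(i)}=F_{2i+1}\setminus(A\cap F_{2i})
=F_{2i+1}\setminus A$. By Lemma~\ref{lem:basic}(i),
$A^{(i+1)}=A^{(i)}\cap F_{2i+2}=A\cap F_{2i}\cap F_{2i+2}=A\cap F_{2i+2}$.
\end{proof}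

\begin{proposition}\label{prop:union}
Let $A\subseteq\mathbb R^l$ and $n\in\mathbb N$. Then $A^{(n)}=\emptyset$ if
and only if $A$ is a union of $n$ locally closed sets. In particular, $A$ is
constructible if and only if $A^{(k)}=\emptyset$ for some $k$.
\end{proposition}

\begin{proof}
Suppose $A^{(n)}=\emptyset$. Then
$A=\bigcup_{i<n}(A^{(i)}\setminus A^{(i+1)})$, and by Lemma~\ref{lem:F}
\[
A^{(i)}\setminus A^{(i+1)}=(A\cap F_{2i})\setminus F_{2i+2}
=F_{2i+1}\setminus F_{2i+2}.
\]
For the last equation, $A\cap F_{2i}\subseteq F_{2i+1}$ gives one inclusion,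
and $F_{2i+1}\setminus A\subseteq F_{2i+2}$ together with
$F_{2i+1}\subseteq F_{2i}$ gives the other. A difference of closed sets is
locally closed.

Conversely, let $A=\bigcup_{i=1}^n(C_i\cap U_i)$ with $C_i$ closed and $U_i$
open. For $n=0$ the set $A$ is empty. Let $n\ge1$ and suppose there is
$a_1\in A^{(n)}=A\cap F_{2n}$. We walk down the chain $F_{2n}\supseteq\dots
\supseteq F_1$, alternating between $A$ and its complement, and leave one of
the closed sets $C_i$ for good at each passage from $A$ to the complement.
Precisely, for $t=1,\dots,n$ we find distinct indices $i_1,\dots,i_n$ and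
points
\[
a_t\in(A\cap F_{2(n-t)+2})\setminus\bigcup_{s<t}C_{i_s},\qquad
b_t\in F_{2(n-t)+1}\setminus\Bigl(A\cup\bigcup_{s\le t}C_{i_s}\Bigr).
\]
Given $a_t$, choose $i_t$ with $a_t\in C_{i_t}\cap U_{i_t}$; then
$i_t\neq i_s$ for $s<t$. The open set
$U_{i_t}\setminus\bigcup_{s<t}C_{i_s}$ contains $a_t$, and
$a_t\in\operatorname{cl}(F_{2(n-t)+1}\setminus A)$, so this open set contains
some $b_t\in F_{2(n-t)+1}\setminus A$. Since $b_t\in U_{i_t}$ and
$b_t\notin A$, also $b_t\notin C_{i_t}$. If $t<n$, the complement of
$\bigcup_{s\le t}C_{i_s}$ is an open neighborhood of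
$b_t\in\operatorname{cl}(F_{2(n-t)}\cap A)$, so it contains some
$a_{t+1}\in A\cap F_{2(n-t)}$, as required. In the end
$b_n\in F_1=\operatorname{cl}A\subseteq C_1\cup\dots\cup C_n$, while $b_n$
avoids $C_{i_1}\cup\dots\cup C_{i_n}=C_1\cup\dots\cup C_n$. This is a
contradiction.

For the last statement, a finite Boolean combination of open sets, written in
disjunctive normal form, is a finite union of sets $C\cap U$ with $C$ closed
and $U$ open, and every such union is a finite Boolean combination of open
sets.
\end{proof}

The chain $(F_j)$ also compares the residues of a fiber with the fibers of the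
residues.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
We show $F_j(A_x)\subseteq(F_j(A))_x$ by induction on $j$; for $j=0$ both sides
are $\mathbb R$. Taking the fiber over $x$ commutes with Boolean operations,
and $\operatorname{cl}(Y_x)\subseteq(\operatorname{cl}Y)_x$ for every
$Y\subseteq\mathbb R^{m+1}$. Hence
\begin{align*}
F_{2i+1}(A_x)&=\operatorname{cl}\bigl(F_{2i}(A_x)\cap A_x\bigr)
\subseteq\operatorname{cl}\bigl((F_{2i}(A)\cap A)_x\bigr)
\subseteq(F_{2i+1}(A))_x,\\
F_{2i+2}(A_x)&=\operatorname{cl}\bigl(F_{2i+1}(A_x)\setminus A_x\bigr)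
\subseteq\operatorname{cl}\bigl((F_{2i+1}(A)\setminus A)_x\bigr)
\subseteq(F_{2i+2}(A))_x .
\end{align*}
By Lemma~\ref{lem:F},
$A_x^{(N)}=A_x\cap F_{2N}(A_x)\subseteq(A\cap F_{2N}(A))_x=(A^{(N)})_x$.
\end{proof}

\section{The rank function}\label{sec:rank}

The inclusion just proved can be strict because a point of the plane can be
approached horizontally and vertically in turn, while a fiber sees one
direction only. The smallest case already shows the mechanism of
Theorem~\ref{thm:main}.

\begin{example}\label{ex:point}
Let $r(0)=1$ and $r(x)=0$ for $x\neq0$. Then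
\[
A=\{(x,y):r(x)\ge r(y)\}
=\bigl(\mathbb R\times(\mathbb R\setminus\{0\})\bigr)\cup
\bigl(\{0\}\times\mathbb R\bigr)
\]
is the plane with the horizontal axis removed and the origin put back. The
vertical fibers are $\mathbb R\setminus\{0\}$ and $\mathbb R$, which are open;
the horizontal fibers are $\mathbb R$ and $\{0\}$, which are closed. But
$\operatorname{cl}A\setminus A=\{(x,0):x\neq0\}$, whose closure meets $A$ in
the origin. So $A^{(1)}=\{(0,0)\}$ and $A^{(2)}=\emptyset$. The origin is a
horizontal limit of the points $(x,0)\notin A$, each of which is a vertical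
limit of points $(x,y)\in A$.
\end{example}

To repeat this indefinitely, let $r:\mathbb R\to\mathbb N$ be such that the
sets
\[
D_k=\{x\in\mathbb R:r(x)\ge k\}
\]
are closed. Then $\mathbb R=D_0\supseteq D_1\supseteq\cdots$, and
$r(x)\ge r(y)$ holds if and only if $r(x)\ge k\ge r(y)$ for some $k$, so
\[
A=\bigcup_{k\in\mathbb N}D_k\times(\mathbb R\setminus D_{k+1}).
\]
This is an infinite union of locally closed sets. A vertical fiber is a union
of nested open sets and a horizontal fiber is one of the closed sets $D_k$, so
fibers do not see the infinite union. If every point of $D_{k+1}$ is a limit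
of points where $r=k$, the alternation of Example~\ref{ex:point} can be run
once for each $k$. The constraint comes from (F), which has to hold for
everything definable from $<$ and $A$. We therefore make the sets $D_k$ as
homogeneous as we can: inside each component of the complement of $D_{k+1}$,
the set $D_k$ will be a discrete sequence converging to both ends
(Figure~\ref{fig:gap}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) -- (12,0);
\draw[very thick] (0,0) -- (0,1.5);
\draw[very thick] (12,0) -- (12,1.5);
\foreach \a in {0.15,0.35,0.8,1.7,3.5,6,8.5,10.3,11.2,11.65,11.85}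
  \draw[thick] (\a,0) -- (\a,1);
\foreach \a/\b in {0.8/1.7,1.7/3.5,3.5/6,6/8.5,8.5/10.3,10.3/11.2}
  \foreach \t in {0.03,0.07,0.15,0.3,0.5,0.7,0.85,0.93,0.97}
    \draw ({\a+(\b-\a)*\t},0) -- ({\a+(\b-\a)*\t},0.5);
\node[left] at (-0.1,0.5) {$1$};
\node[left] at (-0.1,1) {$2$};
\node[left] at (-0.1,1.5) {$3$};
\end{tikzpicture}
\caption{The function $r$ on a component of $\{x:r(x)<3\}$, schematically. The
height of the tick at $x$ is $r(x)$, and $r=0$ between the ticks. The two
endpoints have $r=3$. The points with $r=2$ form a $\mathbb Z$-indexed sequence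
converging to both endpoints, and between two consecutive ones the points with
$r=1$ do the same. Only finitely many ticks are drawn.}
\label{fig:gap}
\end{figure}

For an open interval $V$, call $Z\subseteq V$ a \emph{$\mathbb Z$-sequence in
$V$} if $Z=\{z_j:j\in\mathbb Z\}$ with $z_j$ strictly increasing in $j$,
$z_j\to\sup V$ and $z_{-j}\to\inf V$ as $j\to+\infty$.

\begin{lemma}\label{lem:r}
There is $r:\mathbb R\to\mathbb N$ such that
\begin{itemize}
\item[(R1)] $r$ is bounded on bounded sets;
\item[(R2)] for each $k\ge1$, the set $D_k$ is closed, and $D_k\cap V$ is a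
$\mathbb Z$-sequence in $V$ for each component $V$ of
$\mathbb R\setminus D_{k+1}$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $J_n=(-n,n)$ for $n\ge1$. We define $r_n:J_n\to\{0,\dots,n-1\}$
recursively, placing a scaled copy of $r_n$ between any two consecutive points
of a $\mathbb Z$-sequence in $J_{n+1}$. Let $r_1=0$. Given $r_n$, choose a
$\mathbb Z$-sequence $\{c_j\}$ in $J_{n+1}$ with $c_0=-n$ and $c_1=n$, and let
$g_j:(c_j,c_{j+1})\to J_n$ be the increasing affine bijection. Put
$r_{n+1}(c_j)=n$ and $r_{n+1}=r_n\circ g_j$ on $(c_j,c_{j+1})$. Since $g_0$ is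
the identity, $r_{n+1}$ extends $r_n$. Let $r=\bigcup_nr_n$. Then $r\le n-1$ on
$J_n$, which gives (R1), and $r(\pm n)=r_{n+1}(\pm n)=n$ for $n\ge1$.

We claim that for all $n\ge1$:
\begin{itemize}
\item[($\alpha$)] for $k\ge1$, the set $\{r_n\ge k\}$ is closed in $J_n$;
\item[($\beta$)] for $1\le k\le n-1$, each component $W$ of
$J_n\setminus\{r_n\ge k+1\}$ meets $\{r_n\ge k\}$ in a $\mathbb Z$-sequence in
$W$.
\end{itemize}
For $n=1$ the sets in ($\alpha$) are empty and ($\beta$) is vacuous. Assume
both for $n$. If $k>n$, then $\{r_{n+1}\ge k\}=\emptyset$. If $1\le k\le n$,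
then $\{r_{n+1}\ge k\}$ contains all $c_j$, so its complement in $J_{n+1}$ is
$\bigcup_jg_j^{-1}\{r_n<k\}$, which is open. This is ($\alpha$) for $n+1$. For
($\beta$) with $k=n$, the set $\{r_{n+1}\ge n+1\}$ is empty, the only component
is $J_{n+1}$, and $\{r_{n+1}\ge n\}=\{c_j:j\in\mathbb Z\}$. For ($\beta$) with
$1\le k<n$, all $c_j$ lie in $\{r_{n+1}\ge k+1\}$, so the components of
$J_{n+1}\setminus\{r_{n+1}\ge k+1\}$ are the sets $g_j^{-1}(W)$ with $W$ a
component of $J_n\setminus\{r_n\ge k+1\}$, and $g_j^{-1}$ maps a
$\mathbb Z$-sequence in $W$ to a $\mathbb Z$-sequence in $g_j^{-1}(W)$. This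
proves the claim.

Since $D_k\cap J_n=\{r_n\ge k\}$ is closed in $J_n$ and the open sets $J_n$
cover $\mathbb R$, each $D_k$ is closed. Let $k\ge1$ and let $V$ be a component
of $\mathbb R\setminus D_{k+1}$. Pick $n\ge k+1$ with $V\cap J_n\neq\emptyset$.
As $r(\pm n)=n\ge k+1$, the interval $V$ avoids $\pm n$. So $V\subseteq J_n$,
and $V$ is a component of $J_n\setminus\{r_n\ge k+1\}$. Now ($\beta$) gives
(R2).
\end{proof}

From now on $r$ is a fixed function with (R1) and (R2), and only these two
properties are used. They are inherited by $x\mapsto r(-x)$, so each statement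
below holds together with its mirror image; we refer to this as
\emph{reflection}. We call $r(x)$ the \emph{rank} of $x$. For $k\ge1$, a
\emph{$k$-gap} is a component of $\mathbb R\setminus D_k$. A point lies in a
$k$-gap if and only if its rank is less than $k$, so the points of $D_k$ in a
$(k+1)$-gap have rank exactly $k$. If $a<b$ lie in $D_k$ and
$(a,b)\cap D_k=\emptyset$, then $(a,b)$ is a $k$-gap.

\begin{lemma}\label{lem:gaps}
\begin{itemize}
\item[(G1)] Every $k$-gap is a bounded interval $(a,b)$ with $r(a)=r(b)=k$.
\item[(G2)] Every $k$-gap contains points of every rank less than $k$.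
\item[(G3)] If $j<r(x)$, then $x$ is a limit, from the right and from the left,
of points of rank $j$. Hence $\operatorname{cl}r^{-1}(j)=D_j$ for all
$j\in\mathbb N$.
\item[(G4)] Every $j\in\mathbb N$ is the rank of some point.
\end{itemize}
\end{lemma}

\begin{proof}
(G1) Let $t$ be a point of the gap and $V$ the $(k+1)$-gap containing $t$. By
(R2), $t$ lies strictly between two consecutive points $z_j<z_{j+1}$ of
$D_k\cap V$. Both have rank $k$, and $(z_j,z_{j+1})$ is the $k$-gap of $t$.

(G2) Induction on $k$. A $1$-gap consists of points of rank $0$. A $(k+1)$-gap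
with $k\ge1$ contains the points $z_j$ of rank $k$ and the $k$-gap
$(z_0,z_1)$.

(G3) Let $k=r(x)\ge1$. Then $x$ belongs to the $\mathbb Z$-sequence of $D_k$ in
its $(k+1)$-gap, so $x$ is the left endpoint of a $k$-gap $(x,b)$. If $k=1$,
all points of $(x,b)$ have rank $0$. If $k\ge2$, then $D_{k-1}\cap(x,b)$ is a
$\mathbb Z$-sequence $\{w_l\}$ of points of rank $k-1$ with $w_l\to x$ as
$l\to-\infty$, and the $(k-1)$-gaps $(w_l,w_{l+1})$ contain points of all ranks
less than $k-1$ by (G2). This gives the limit from the right, and reflection
gives the limit from the left. Finally $r^{-1}(j)\subseteq D_j$, the set $D_j$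
is closed, and each of its points has rank $j$ or is a limit of points of rank
$j$.

(G4) Take $k>\max(j,r(0))$ and apply (G2) to the $k$-gap containing $0$.
\end{proof}

\section{The residues of $A$}\label{sec:A}

Let $A=\{(x,y):r(x)\ge r(y)\}$ and $A_N=\{(x,y):r(x)\ge r(y)\ge N\}$, so that
$A_0=A$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
The fiber $A_x=\mathbb R\setminus D_{r(x)+1}$ is open, and
$\{x:(x,y)\in A\}=D_{r(y)}$ is closed. We show that $A_N^{(1)}=A_{N+1}$; then
$A^{(N)}=A_N$ by induction on $N$. Let $(x,y)\in A_N$.

Suppose $r(y)=N$. The set $V=\mathbb R\setminus D_{N+1}$ is an open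
neighborhood of $y$ on which $r\le N$. A point $(x',y')\in\mathbb R\times V$
lies in $A_N$ if and only if $r(y')=N$ and $r(x')\ge N$, so
$A_N\cap(\mathbb R\times V)=(D_N\times D_N)\cap(\mathbb R\times V)$ is the
intersection of a closed and an open set. By Lemma~\ref{lem:basic}(ii)
and~(iii), $(x,y)\in\operatorname{lc}(A_N)$.

Suppose $r(y)\ge N+1$; then $r(x)\ge N+1$ as well. Let $x'$ be any point of
rank $N$. Then $(x',y)\notin A_N$. By (G3), $y$ is a limit of points $y'$ of
rank $N$, and $(x',y')\in A_N$. So
$(x',y)\in\operatorname{cl}A_N\setminus A_N$. By (G3) again, $x$ is a limit of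
such points $x'$, so
$(x,y)\in\operatorname{cl}(\operatorname{cl}A_N\setminus A_N)$, and
$(x,y)\in A_N^{(1)}$ by Lemma~\ref{lem:basic}(i).

Thus $A_N^{(1)}=\{(x,y)\in A_N:r(y)\ge N+1\}=A_{N+1}$. If $r(x)=N$, then
$(x,x)\in A_N$, so $x\in(A^{(N)})_x$; such $x$ exist by (G4).
\end{proof}

\begin{remark}\label{rem:local}
The failure of constructibility takes place at infinity. If $I$ is a bounded
open interval, then $r\le n$ on $I$ for some $n$ by (R1), and
$(A\cap I^2)^{(n+1)}=A_{n+1}\cap I^2=\emptyset$ by Lemma~\ref{lem:basic}(iii).
Also $\bigcap_NA^{(N)}=\emptyset$: every point of $A$ is removed after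
finitely many steps, but the number of steps is unbounded.
\end{remark}

\section{Elimination of the real quantifiers}\label{sec:qe}

To prove (F) for $(\mathbb R,<,A)$ we must know which subsets of the line can
be defined. The danger is that the structure defines too many sets of ranks.

\begin{example}\label{ex:parity}
Let $E$ be the set of points of even rank. Then $F_i(E)=D_{i-1}$ for all
$i\ge1$. Indeed, $F_1(E)\supseteq\operatorname{cl}r^{-1}(0)=\mathbb R=D_0$ by
(G3). If $F_i(E)=D_{i-1}$, then $F_{i+1}(E)$ is the closure of the set of
points of $D_{i-1}$ whose rank has the parity of $i$; this set lies between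
$r^{-1}(i)$ and $D_i$, so its closure is $D_i$ by (G3). By Lemma~\ref{lem:F}
and (G4), $E^{(N)}=E\cap D_{2N-1}\neq\emptyset$ for all $N\ge1$. So (F) would
fail if the parity of the rank were definable.
\end{example}

By contrast, the preimage under $r$ of a convex subset of $\mathbb N$ is
$\emptyset$, some $D_k$ or some $D_k\setminus D_l$, and is locally closed. We
shall show that the structure sees nothing of the ranks beyond what
$(\mathbb N,<)$ sees, and that $(\mathbb N,<)$ defines only unions of boundedly
many convex sets.

\subsection*{The two-sorted structure}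
It is convenient to make the ranks elements of the structure. Let
$\mathfrak M$ be the structure with two sorts, $(\mathbb R,<)$ and
$(\mathbb N,<)$, and the map $r:\mathbb R\to\mathbb N$. Its formulas have
\emph{real variables} $x,y,z,\dots$ ranging over $\mathbb R$ and \emph{rank
variables} $k,l,\dots$ ranging over $\mathbb N$. The atomic formulas are
$x<y$, $x=y$, $s<t$, $s=t$, where each of $s,t$ is a rank variable or has the
form $r(x)$, and all formulas are built from them with $\neg$, $\wedge$ and
$\exists$. Replacing $A(x,y)$ by $\neg\,r(x)<r(y)$ turns a formula of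
$(\mathbb R,<,A)$ into an equivalent formula of $\mathfrak M$. So every set
definable in $(\mathbb R,<,A)$ is defined by a formula of $\mathfrak M$ with
real parameters.

Which invariants of an increasing tuple of reals does a formula of
$\mathfrak M$ detect, apart from the ranks of the entries? For $x\le y$ define
the \emph{height}
\[
h(x,y)=\max\{r(z):z\in[x,y]\},
\]
which exists by (R1). If $h=h(x,y)\ge1$, let the \emph{count} $c(x,y)$ be the
number of points of rank $h$ in $[x,y]$. It is finite and at least $1$: the
compact interval $[x,y]$ lies in an $(h+1)$-gap $V$, and the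
$\mathbb Z$-sequence $D_h\cap V$ has no accumulation point in $V$. If
$h(x,y)=0$, let $c(x,y)=0$.

\begin{example}\label{ex:onequant}
Let $x<x'$ have height $h$ and count $c$, and consider
$\exists y\,(x<y<x'\wedge r(y)=k)$. If $k>h$ it is false. If $k<h$ it is true,
because $[x,x']$ contains a point of rank $h$ and a one-sided neighborhood of
it, in which there are infinitely many points of rank $k$ by (G3). If $k=h=0$
it is true. If $k=h\ge1$, it is true if and only if $c$ exceeds the number of
endpoints $x,x'$ that have rank $h$. So the truth value is determined by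
$\min(c,3)$ and by order comparisons among $0$, $k$, $h$, $r(x)$, $r(x')$.
\end{example}

The example shows that height and count are needed, and why lower ranks need
not be counted: they occur infinitely often. It also suggests the form of the
result. A given formula can count only up to a fixed bound, and it can treat
ranks and heights only as elements of $(\mathbb N,<)$. To eliminate a
quantifier $\exists y$ we have to know which ranks, heights and counts arise
when a new point $y$ is added to a tuple.

\subsection*{Adding a point}
Call $(u,v,h,c)\in\mathbb N^4$ \emph{admissible} if $u\le h$, $v\le h$, and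
either $h=0=c$, or else $h\ge1$, $c\ge1$, and $c\ge2$ in case $u=v=h$. The
condition is symmetric in $u$ and $v$, and it depends on $c$ only through
$\min(c,2)$.

\begin{lemma}\label{lem:oneside}
Let $x\in\mathbb R$ and $\rho,h,c\in\mathbb N$. There is $y>x$ with
$r(y)=\rho$, $h(x,y)=h$ and $c(x,y)=c$ if and only if $(r(x),\rho,h,c)$ is
admissible. The same holds for the existence of $y<x$ with $r(y)=\rho$,
$h(y,x)=h$ and $c(y,x)=c$.
\end{lemma}

\begin{proof}
By reflection it suffices to treat $y>x$. Let $u=r(x)$. If $y$ exists, then
$u,\rho\le h$ since $x,y\in[x,y]$. If $h=0$, then $c=0$ by definition. If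
$h\ge1$, then $c\ge1$, and if $u=\rho=h$, the two distinct points $x,y$ are
both counted.

Conversely, let $(u,\rho,h,c)$ be admissible. As $u\le h$, the point $x$ lies
in an $(h+1)$-gap $(a,b)$, which is bounded by (G1). If $h=0$, then
$\rho=c=0$, all points of $(a,b)$ have rank $0$, and any $y\in(x,b)$ works. Let
$h\ge1$. By (R2) the elements of $D_h\cap[x,b)$ form an infinite sequence
$z_1<z_2<\cdots$; they have rank $h$, and $z_1=x$ if and only if $u=h$. If
$\rho=h$, take $y=z_c$; then $y>x$, since $c\ge2$ in case $z_1=x$. If
$\rho<h$, take $y$ of rank $\rho$ in the $h$-gap $(z_c,z_{c+1})$, by (G2); then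
$y>z_c\ge x$. In both cases $[x,y]\subseteq(a,b)$, and the points of rank $h$
in $[x,y]$ are $z_1,\dots,z_c$.
\end{proof}

\begin{lemma}\label{lem:insert}
Let $x<x'$, and put $u=r(x)$, $v=r(x')$, $h=h(x,x')$, $c=c(x,x')$. Let
$\rho,h',c',h'',c''\in\mathbb N$. There is $y\in(x,x')$ with
\[
r(y)=\rho,\quad h(x,y)=h',\quad c(x,y)=c',\quad h(y,x')=h'',\quad c(y,x')=c''
\]
if and only if $(u,\rho,h',c')$ and $(\rho,v,h'',c'')$ are admissible and one
of the following holds:
\begin{itemize}
\item[(a)] $h'<h''=h$ and $c''=c$;
\item[(b)] $h''<h'=h$ and $c'=c$;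
\item[(c)] $h'=h''=h\ge1$ and $c'+c''=c+\delta$, where $\delta=1$ if $\rho=h$
and $\delta=0$ otherwise;
\item[(d)] $h'=h''=h=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose $y$ exists. Admissibility holds by Lemma~\ref{lem:oneside}, and
$\max(h',h'')=h$ since $[x,x']=[x,y]\cup[y,x']$. If $h'<h$, then $h''=h$ and
all points of rank $h$ in $[x,x']$ lie in $[y,x']$, so $c''=c$; this is (a). If
$h''<h$, all of them lie in $[x,y]$, and we get (b). If $h'=h''=h\ge1$, each
point of rank $h$ in $[x,x']$ is counted once in $c'+c''$, except that $y$ is
counted twice if it has rank $h$; this is (c). The remaining case is (d).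

Conversely, assume the conditions. In case (a), Lemma~\ref{lem:oneside} gives
$y>x$ with $r(y)=\rho$, $h(x,y)=h'$, $c(x,y)=c'$. If $y\ge x'$, then
$[x,x']\subseteq[x,y]$ and $h\le h'$, which is false; so $y<x'$. No point of
$[x,y]$ has rank $h$, so all points of rank $h$ in $[x,x']$ lie in $[y,x']$,
whence $h(y,x')=h=h''$ and $c(y,x')=c=c''$. Case (b) follows by reflection. In
case (d), admissibility forces $\rho=c'=c''=0$, all points of $[x,x']$ have
rank $0$, and any $y\in(x,x')$ works.

In case (c), let $z_1<\dots<z_c$ be the points of rank $h$ in $[x,x']$; these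
are all the points of $D_h\cap[x,x']$. By admissibility $\rho\le h$ and
$c',c''\ge1$. If $\rho<h$, then $c'+c''=c$, so $1\le c'<c$, and
$(z_{c'},z_{c'+1})\subseteq(x,x')$ is an $h$-gap. By (G2) it contains a point
$y$ of rank $\rho$, and $c(x,y)=c'$, $c(y,x')=c-c'=c''$, both heights being
$h$. If $\rho=h$, then $c'=c+1-c''\in\{1,\dots,c\}$, and we take $y=z_{c'}$.
If $y=x$, then $u=h$ and $c'=1$, contrary to the admissibility of
$(u,\rho,h',c')$. If $y=x'$, then $v=h$ and $c'=c$, so $c''=1$, contrary to
the admissibility of $(\rho,v,h'',c'')$. So $y\in(x,x')$, both heights are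
$h$, $c(x,y)=c'$ and $c(y,x')=c-c'+1=c''$.
\end{proof}

\subsection*{Reducible sets}
Let $\Delta_p=\{\bar x\in\mathbb R^p:x_1<\dots<x_p\}$; the set $\Delta_0$
consists of the empty tuple. For $q\in\mathbb N$ put
$c^q(x,y)=\min(c(x,y),q)$, and for $\bar x\in\Delta_p$ put
\begin{align*}
\tau(\bar x)&=\bigl(r(x_1),\dots,r(x_p),\,h(x_1,x_2),\dots,h(x_{p-1},x_p)\bigr),\\
c^q(\bar x)&=\bigl(c^q(x_1,x_2),\dots,c^q(x_{p-1},x_p)\bigr).
\end{align*}
The tuple $c^q(\bar x)$ takes finitely many values: it lies in
$\{0,\dots,q\}^{p-1}$, and it is empty if $p\le1$. A set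
$Y\subseteq\Delta_p\times\mathbb N^s$ is \emph{reducible at level $q$} if for
each such value $d$ there is a parameter-free formula $\theta_d$ of
$(\mathbb N,<)$ such that, for all $(\bar x,\bar k)\in\Delta_p\times\mathbb N^s$,
\[
(\bar x,\bar k)\in Y\iff
(\mathbb N,<)\models\theta_{c^q(\bar x)}\bigl(\bar k,\tau(\bar x)\bigr).
\]
It is \emph{reducible} if it is reducible at some level. The counts enter only
through the choice among finitely many formulas, and are never compared with
ranks. A set reducible at level $q$ is reducible at every level $q'\ge q$,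
because $c^{q'}(\bar x)$ determines $c^q(\bar x)$. Hence Boolean combinations
of reducible subsets of $\Delta_p\times\mathbb N^s$ are reducible: pass to a
common level and combine the formulas $\theta_d$ for each $d$. Note that $0$
is definable in $(\mathbb N,<)$ as the least element, so for each fixed number
$e$ the condition ``$(u,v,h,e)$ is admissible'' is expressed by a formula of
$(\mathbb N,<)$ in $u,v,h$. The set in Example~\ref{ex:onequant} is reducible
at level $3$.

\begin{proposition}\label{prop:qe}
Let $\varphi$ be a parameter-free formula of $\mathfrak M$, and let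
$x_1,\dots,x_p$ and $k_1,\dots,k_s$ be lists of distinct real and rank
variables that include all free variables of $\varphi$. Then
$\{(\bar x,\bar k)\in\Delta_p\times\mathbb N^s:
\mathfrak M\models\varphi(\bar x,\bar k)\}$ is reducible.
\end{proposition}

\begin{proof}
We use induction on the number of symbols $\neg,\wedge,\exists$ in $\varphi$,
for all lists of variables at once. Renaming bound variables and substituting
one free variable for another do not change this number.

If $\varphi$ is atomic, it either compares two of the $x_i$ and has constant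
truth value on $\Delta_p$, or it compares two of the $k_j$ and $r(x_i)$ and is
a formula of $(\mathbb N,<)$ in $\bar k$ and $\tau(\bar x)$. The cases $\neg$
and $\wedge$ are Boolean combinations. If $\varphi$ is $\exists k\,\psi$ with
$k$ a rank variable and the $\theta_d$ work for $\psi$, then the
$\exists k\,\theta_d$ work for $\varphi$.

Let $\varphi$ be $\exists y\,\psi(\bar x,y,\bar k)$ with $y$ a real variable
not among the $x_i$. If $p=0$, induction gives $\theta$ with
$\psi(y,\bar k)\Leftrightarrow\theta(\bar k,r(y))$, and $\varphi$ is equivalent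
to $\exists\rho\,\theta(\bar k,\rho)$ by (G4). Let $p\ge1$. On $\Delta_p$, the
formula $\varphi$ holds if and only if $\psi(\bar x,x_i,\bar k)$ holds for some
$i$, or $\psi(\bar x,y,\bar k)$ holds for some $y$ in one of the intervals
$(-\infty,x_1)$, $(x_i,x_{i+1})$, $(x_p,\infty)$. The formulas
$\psi(\bar x,x_i,\bar k)$ define reducible sets by induction. It remains to
treat each interval. Below, $u_1,\dots,u_p,h_1,\dots,h_{p-1}$ are rank
variables that stand for the entries of $\tau(\bar x)$.

\emph{The interval $(x_p,\infty)$.} Apply induction to $\psi$ with the list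
$x_1,\dots,x_p,y$. It yields a level $q$, which we may take to be at least $2$,
and formulas $\theta_{(d,e)}$ with $d\in\{0,\dots,q\}^{p-1}$ and $e\le q$. Let
$\theta'_d$ be
\[
\exists\rho\,\exists h'\bigvee_{e\le q}\Bigl((u_p,\rho,h',e)\text{ admissible}
\ \wedge\ \theta_{(d,e)}(\bar k,u_1,\dots,u_p,\rho,h_1,\dots,h_{p-1},h')\Bigr).
\]
If $y>x_p$ satisfies $\psi$, then $\rho=r(y)$, $h'=h(x_p,y)$, $e=c^q(x_p,y)$
witness $\theta'_{c^q(\bar x)}(\bar k,\tau(\bar x))$; here
$(r(x_p),\rho,h',e)$ is admissible by Lemma~\ref{lem:oneside}, because
$\min(e,2)=\min(c(x_p,y),2)$. Conversely, given witnesses $\rho,h',e$,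
Lemma~\ref{lem:oneside} provides $y>x_p$ with $r(y)=\rho$, $h(x_p,y)=h'$ and
$c(x_p,y)=e$, and this $y$ satisfies $\psi$. So the set in question is
reducible at level $q$. The interval $(-\infty,x_1)$ is treated in the same way
with the list $y,x_1,\dots,x_p$ and the second statement of
Lemma~\ref{lem:oneside}.

\emph{The interval $(x_i,x_{i+1})$.} Apply induction to $\psi$ with the list
$x_1,\dots,x_i,y,x_{i+1},\dots,x_p$, and obtain a level $q\ge2$ and formulas
$\theta_{d}$, $d\in\{0,\dots,q\}^p$. Fix $\bar x\in\Delta_p$ and let
$u,v,h,c$ be as in Lemma~\ref{lem:insert} for $x_i<x_{i+1}$. By that lemma,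
for $\rho,h',h''\in\mathbb N$ and $e',e''\le q$ there is $y\in(x_i,x_{i+1})$
with rank $\rho$, heights $h(x_i,y)=h'$, $h(y,x_{i+1})=h''$ and truncated
counts $c^q(x_i,y)=e'$, $c^q(y,x_{i+1})=e''$ if and only if
\begin{quote}
$(*)$\quad there are $c',c''$ with $\min(c',q)=e'$ and $\min(c'',q)=e''$ such
that $(u,\rho,h',c')$ and $(\rho,v,h'',c'')$ are admissible and one of
(a)--(d) holds.
\end{quote}
The difficulty is that $(*)$ involves the full count $c$. In case (c) the
count is split into two parts, each seen up to $q$, so we expect that $c$
matters up to $2q$. Let $f=\min(c,2q)$. We claim that $(*)$ holds if and only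
if $(u,\rho,h',e')$ and $(\rho,v,h'',e'')$ are admissible and one of the
following holds:
\begin{itemize}
\item[(a$^*$)] $h'<h''=h$ and $e''=\min(f,q)$;
\item[(b$^*$)] $h''<h'=h$ and $e'=\min(f,q)$;
\item[(c$^*$)] $h'=h''=h\ge1$ and, with $\delta$ as in (c), either $f<2q$ and
there are $c',c''$ with $c'+c''=f+\delta$, $\min(c',q)=e'$, $\min(c'',q)=e''$,
or $f=2q$ and $\max(e',e'')=q$;
\item[(d$^*$)] $h'=h''=h=0$.
\end{itemize}
Since $q\ge2$, whenever $\min(c',q)=e'$ and $\min(c'',q)=e''$ the
admissibility conditions for $c',c''$ are equivalent to those for $e',e''$. So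
we only have to match the cases. If (a) holds, then
$e''=\min(c,q)=\min(f,q)$; if (a$^*$) holds, take $c'=e'$ and $c''=c$. If (b)
holds, then $e'=\min(c,q)=\min(f,q)$; if (b$^*$) holds, take $c'=c$ and
$c''=e''$. If (d$^*$) holds, take $c'=e'$ and $c''=e''$. For (c) with $c<2q$ we
have $f=c$, and (c$^*$) restates the condition. Let $c\ge2q$, so $f=2q$. If
(c) holds and $e',e''<q$, then $c'=e'$, $c''=e''$ and $c'+c''<2q\le c+\delta$,
a contradiction; so $\max(e',e'')=q$. Conversely, if $e'=q$, take $c''=e''$
and $c'=c+\delta-e''\ge2q-q=q$; if $e''=q$, take $c'=e'$ and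
$c''=c+\delta-e'\ge q$. This proves the claim.

For fixed numbers $f,e',e''$ the right-hand side of the claim is a Boolean
combination of comparisons among $0,u,v,h,\rho,h',h''$ (the value of $\delta$
is decided by whether $\rho=h$). So it is expressed by a formula
$\chi_{f,e',e''}(u,v,h,\rho,h',h'')$ of $(\mathbb N,<)$. For
$d\in\{0,\dots,2q\}^{p-1}$ let $d[e',e'']\in\{0,\dots,q\}^p$ arise from $d$ by
replacing the $i$-th entry by the two entries $e',e''$ and each other entry
$d_l$ by $\min(d_l,q)$. Let $\theta'_d$ be
\begin{multline*}
\exists\rho\,\exists h'\,\exists h''\bigvee_{e',e''\le q}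
\Bigl(\chi_{d_i,e',e''}(u_i,u_{i+1},h_i,\rho,h',h'')\ \wedge\\
\theta_{d[e',e'']}(\bar k,u_1,\dots,u_i,\rho,u_{i+1},\dots,u_p,
h_1,\dots,h_{i-1},h',h'',h_{i+1},\dots,h_{p-1})\Bigr).
\end{multline*}
For $d=c^{2q}(\bar x)$ we have $d_i=f$. The first conjunct then says that some
$y\in(x_i,x_{i+1})$ has the data $\rho,h',h'',e',e''$, and the second says
that any $y$ with these data satisfies $\psi$. Hence some
$y\in(x_i,x_{i+1})$ satisfies $\psi(\bar x,y,\bar k)$ if and only if
$\theta'_{c^{2q}(\bar x)}(\bar k,\tau(\bar x))$ holds, and the set in question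
is reducible at level $2q$.
\end{proof}

\section{A uniform bound on the fibers}\label{sec:fibers}

Proposition~\ref{prop:qe} reduces definable sets to formulas of
$(\mathbb N,<)$. These define few subsets of $\mathbb N$, uniformly in the
parameters; in particular they cannot define the even numbers of
Example~\ref{ex:parity}.

\begin{lemma}\label{lem:omega}
For every formula $\theta(k,\bar l)$ of $(\mathbb N,<)$ there is $N$ such that
for every tuple $\bar l$ in $\mathbb N$ the set $\{k:\theta(k,\bar l)\}$ is a
union of at most $N$ convex subsets of $\mathbb N$.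
\end{lemma}

\begin{proof}
The structure $(\mathbb N,0,S,<)$, with $S$ the successor function, has
quantifier elimination \cite[\S3.2]{enderton}: every formula is equivalent in
it to a Boolean combination of atomic formulas. So $\theta$ is equivalent to a
Boolean combination of, say, $t$ formulas $S^a\sigma<S^b\sigma'$ or
$S^a\sigma=S^b\sigma'$, where $\sigma,\sigma'$ are among $0$, $k$ and the
$l_i$. Fix $\bar l$. If $k$ occurs on both sides or on neither, the atomic
formula defines $\emptyset$ or $\mathbb N$. Otherwise it reads $k+a<n$,
$n<k+a$ or $k+a=n$ for numbers $a,n$, and defines an initial segment, a final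
segment, a singleton or $\emptyset$. In each case there are at most two $j$ at
which the truth values for $k=j$ and $k=j+1$ differ. So $\mathbb N$ splits
into at most $2t+1$ convex pieces on each of which $\theta(k,\bar l)$ has
constant truth value.
\end{proof}

Now fix parameters $\bar z$ and let $y$ vary between two of them. Where the
heights and truncated counts between $y$ and its neighbors are constant, a
formula $\varphi(\bar z,y)$ depends only on $r(y)$, and Lemma~\ref{lem:omega}
bounds the number of locally closed pieces. The truncated counts take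
boundedly many values, but the heights do not: $h(z,y)$ takes infinitely many
values for $y\in(z,\infty)$ by (G1), and adding up the pieces gives no bound.
The remedy is that different heights occur on disjoint intervals, so that
pieces for different heights can be glued.

\begin{lemma}\label{lem:stairs}
Let $z\in\mathbb R$, $u=r(z)$ and $M\in\mathbb N$. For each $\mu\ge u$ let
$W_\mu\subseteq\{y>z:h(z,y)=\mu\}$ be a union of at most $M$ locally closed
sets. Then $\bigcup_{\mu\ge u}W_\mu$ is a union of at most $M+1$ locally closed
sets. The mirror statement holds for subsets of $\{y<z:h(y,z)=\mu\}$.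
\end{lemma}

\begin{proof}
Let $b_u=z$, and for $k>u$ let $b_k$ be the right endpoint of the $k$-gap
containing $z$, so that $b_k=\min(D_k\cap(z,\infty))$. By (G1), $b_k$ exists
and $r(b_k)=k$. Since $D_{k+1}\subseteq D_k$ and the ranks are distinct,
$b_u<b_{u+1}<b_{u+2}<\cdots$. For $y>z$ and $k\ge u$ we have $h(z,y)\ge k$ if
and only if $y\ge b_k$: for $k=u$ both sides hold, and for $k>u$ both say that
$D_k$ meets $(z,y]$. Hence $W_\mu\subseteq[b_\mu,b_{\mu+1})$.

Write $W_\mu=\bigcup_{j=1}^MW_{\mu,j}$ with $W_{\mu,j}$ locally closed,
possibly empty. The open intervals $(b_\mu,b_{\mu+1})$ are pairwise disjoint,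
so for each $j$ the set $\bigcup_\mu W_{\mu,j}\cap(b_\mu,b_{\mu+1})$ is locally
closed by Lemma~\ref{lem:basic}(iv). The remaining points of
$\bigcup_\mu W_\mu$ form a subset of $\{b_k:k>u\}$, which is locally closed
because $(b_{k-1},b_{k+1})$ contains no point of it other than $b_k$. The
mirror statement follows by reflection.
\end{proof}

For instance, the set of $y>z$ with $r(y)\ge r(w)$ for all $w\in[z,y]$ is
definable from $z$. Its part of height $\mu$ is
$D_\mu\cap[b_\mu,b_{\mu+1})\cap(z,\infty)$, so it involves infinitely many of
the sets $D_\mu$, and the lemma with $M=1$ shows that it is a union of two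
locally closed sets.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
A definable $X\subseteq\mathbb R^{m+1}$ has the form
$\{(x,y):\varphi(x,a,y)\}$ with $\varphi$ a parameter-free formula of
$\mathfrak M$, all of whose free variables are real, and $a$ a tuple of reals.
Its fibers are the sets $\{y:\varphi(\bar z,y)\}$ with $\bar z=(x,a)$. By
Proposition~\ref{prop:union} it suffices to prove the following.
\begin{quote}
For every such formula $\varphi(z_1,\dots,z_p,y)$ there is $n$ such that for
all $\bar z\in\mathbb R^p$ the set $\Phi_{\bar z}=\{y:\varphi(\bar z,y)\}$ is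
a union of at most $n$ locally closed sets.
\end{quote}
Adding a dummy variable, we may assume $p\ge1$. There are finitely many
patterns of equalities and inequalities among $z_1,\dots,z_p$. For each
pattern, substitute one variable for all those equal to it and list the
remaining variables in increasing order. If the statement holds for each
resulting formula on increasing tuples, the maximum of the bounds works for
$\varphi$. So we may assume $\bar z\in\Delta_p$.

Apply Proposition~\ref{prop:qe} to $\varphi$ with each of the $p+1$ lists
obtained by inserting $y$ into $z_1,\dots,z_p$, at a common level $q$. This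
gives finitely many formulas $\theta_d$. Let $N$ be a common bound for them as
in Lemma~\ref{lem:omega}, with $k$ the variable that stands for $r(y)$, and
put $M=N(q+1)^2$. The numbers $q,N,M$ depend on $\varphi$ only. Fix
$\bar z\in\Delta_p$ and write $\Phi=\Phi_{\bar z}$. The points $z_i$ contribute
at most $p$ singletons to $\Phi$.

\emph{A bounded interval $(z,z')=(z_i,z_{i+1})$.} For $\mu',\mu''\in\mathbb N$
and $e',e''\le q$ let
\[
K=\{y\in(z,z'):h(z,y)=\mu',\ c^q(z,y)=e',\ h(y,z')=\mu'',\ c^q(y,z')=e''\}.
\]
This set is convex. Indeed, if $z<y<y'$, then $h(z,y)\le h(z,y')$, and if the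
heights are equal, every point counted in $c(z,y)$ is counted in $c(z,y')$. So
$y\mapsto(h(z,y),c^q(z,y))$ is nondecreasing for the lexicographic order, and
its level sets are convex. By reflection the level sets of
$y\mapsto(h(y,z'),c^q(y,z'))$ are convex too, and $K$ is an intersection of
three convex sets. For $y\in K$, the index $d$ and all entries of
$\tau(z_1,\dots,z_i,y,z_{i+1},\dots,z_p)$ other than $r(y)$ are constant. Hence
$\Phi\cap K=K\cap r^{-1}(T)$, where $T\subseteq\mathbb N$ is a union of at most
$N$ convex sets $T_j$. Each $r^{-1}(T_j)$ is $\emptyset$, some $D_k$ or some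
$D_k\setminus D_l$, so each $K\cap r^{-1}(T_j)$ is locally closed by (R2) and
Lemma~\ref{lem:basic}(ii). Taking the union over the $(q+1)^2$ pairs
$(e',e'')$, we see that
\[
W_{\mu',\mu''}=\{y\in\Phi\cap(z,z'):h(z,y)=\mu',\ h(y,z')=\mu''\}
\]
is a union of at most $M$ locally closed sets. Let $h=h(z,z')$. Since
$\max(h(z,y),h(y,z'))=h$ for $y\in(z,z')$,
\[
\Phi\cap(z,z')=W_{h,h}\ \cup\bigcup_{r(z)\le\mu'<h}W_{\mu',h}\ \cup
\bigcup_{r(z')\le\mu''<h}W_{h,\mu''}.
\]
By Lemma~\ref{lem:stairs} at $z$ and its mirror statement at $z'$, this is a
union of at most $M+2(M+1)=3M+2$ locally closed sets.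

\emph{The interval $(z_p,\infty)$.} Put $z=z_p$. For $\mu\ge r(z)$ and
$e\le q$, the set $K=\{y>z:h(z,y)=\mu,\ c^q(z,y)=e\}$ is a level set of the
monotone map above, hence convex, and on $K$ the truth of $\varphi(\bar z,y)$
is given by a fixed $\theta_d$ in which only the entry $r(y)$ varies. So
$\Phi\cap K$ is a union of at most $N$ locally closed sets
$K\cap r^{-1}(T_j)$, and $W_\mu=\{y\in\Phi:y>z,\ h(z,y)=\mu\}$ is a union of at
most $N(q+1)\le M$ of them. By Lemma~\ref{lem:stairs}, $\Phi\cap(z_p,\infty)$
is a union of at most $M+1$ locally closed sets. By reflection the same bound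
holds for $\Phi\cap(-\infty,z_1)$.

Altogether $n=p+(p-1)(3M+2)+2(M+1)$ works for all $\bar z\in\Delta_p$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}: the structure
$(\mathbb R,<,A)$ satisfies (F) by part (1), and by part (2) the definable set
$A\subseteq\mathbb R^{1+1}$ violates (C).

\section{Density of the locally closed points}\label{sec:density}

We prove Theorem~\ref{thm:compl}(b). Let $\mathfrak R$ be an expansion of
$(\mathbb R,<)$ in which every definable subset of $\mathbb R$ is
constructible; no uniformity is assumed. The case $m=0$ of (F) gives this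
hypothesis, so the result applies to the structure of Theorem~\ref{thm:main}.
The hypothesis cannot be dropped, as $(\mathbb R,<,\mathbb Q)$ and
$A=\mathbb Q$ show.

Recall that a subset $X$ of a topological space $E$ is \emph{nowhere dense} if
its closure has empty interior, \emph{somewhere dense} otherwise, and
\emph{meager} if it is a countable union of nowhere dense sets. By the Baire
category theorem, a meager subset of a locally compact Hausdorff space has
empty interior. This applies to every $E\subseteq\mathbb R^m$ that is closed
in an open box.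

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
It suffices to prove, for all $n$:
\begin{quote}
$(\mathrm L_n)$\quad every nonempty definable $A\subseteq\mathbb R^n$ has
$\operatorname{lc}(A)\neq\emptyset$.
\end{quote}
Indeed, if $U$ is an open box that meets $A$, then $(\mathrm L_n)$ for
$A\cap U$ and Lemma~\ref{lem:basic}(iii) give
$\operatorname{lc}(A)\cap U\neq\emptyset$. So $\operatorname{lc}(A)$ is dense
and open in $A$, and its complement $A^{(1)}$ is nowhere dense in $A$ and is a
proper subset if $A\neq\emptyset$. Applying this to the definable sets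
$A^{(k)}$ gives the remaining assertions.

We use induction on $n$. The space $\mathbb R^0$ is a point, so
$(\mathrm L_0)$ holds. If $A\subseteq\mathbb R$ is nonempty and
$\operatorname{lc}(A)=\emptyset$, then $A^{(k)}=A\neq\emptyset$ for all $k$, so
$A$ is not constructible by Proposition~\ref{prop:union}, hence not definable.
This proves $(\mathrm L_1)$ and is the only direct use of the hypothesis. Let
$n=m+1$ with $m\ge1$, and assume $(\mathrm L_m)$.

The plan is to shrink $A$ until all its fibers are closed in one interval $J$,
and then to show that the set of $x$ over which $\operatorname{cl}A$ has new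
points is small. Baire's theorem shows that this set is meager, whereas we
need a box that avoids it. Definability closes this gap.

\emph{Step 1: a dichotomy.} Let $E\subseteq\mathbb R^m$ be definable, nonempty
and closed in an open box, and let $X\subseteq E$ be definable. \emph{If $X$ is
somewhere dense in $E$, then $X$ has nonempty interior in $E$.} Indeed, let
$W$ be an open box such that $E\cap W\neq\emptyset$ and $X\cap W$ is dense in
$E\cap W$. By $(\mathrm L_m)$ for $X\cap W$ there is an open box
$B\subseteq W$ with $X\cap B$ nonempty and closed in $B$. As $X\cap B$ is also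
dense in $E\cap B$, we get $X\cap B=E\cap B$. Consequently, a definable subset
of $E$ with empty interior in $E$ is nowhere dense in $E$, and by Baire's
theorem so is a definable meager subset of $E$.

\emph{Step 2: closed fibers.} Let $A\subseteq\mathbb R^{m+1}$ be nonempty and
definable, and let $\pi:\mathbb R^{m+1}\to\mathbb R^m$ be the projection to
the first $m$ coordinates. By Lemma~\ref{lem:basic}(iii) we may replace $A$ by
its intersection with an open box, as long as this is nonempty. By
$(\mathrm L_m)$ there is an open box $B_0\subseteq\mathbb R^m$ such that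
$E=\pi(A)\cap B_0$ is nonempty and closed in $B_0$. For rationals $s<t$ let
$E_{s,t}$ be the definable set of $x\in E$ such that $A_x\cap(s,t)$ is nonempty
and closed in $(s,t)$. For $x\in E$ the fiber $A_x$ is nonempty and definable,
so by $(\mathrm L_1)$ it is locally closed at some point, and shrinking the
interval around that point to one with rational endpoints gives
$x\in E_{s,t}$ for some $s<t$. So $E$ is the countable union of the $E_{s,t}$.
By Baire's theorem one of them is somewhere dense in $E$, and by Step~1 it
contains $E\cap B_1\neq\emptyset$ for some open box $B_1\subseteq B_0$. Let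
$J=(s,t)$, and replace $B_0$ by $B_1$, $E$ by $E\cap B_1$ and $A$ by
$A\cap(B_1\times J)$. Now $A\subseteq B_0\times J$, the set $E=\pi(A)$ is
nonempty and closed in $B_0$, and $A_x$ is nonempty and closed in $J$ for each
$x\in E$.

\emph{Step 3: the bad set is nowhere dense.} Let $X$ be the definable set of
$x\in E$ for which there is $y\in J\setminus A_x$ with
$(x,y)\in\operatorname{cl}A$. For rationals $s'<t'$ in $J$ let
$G_{s',t'}=\{x\in E:A_x\cap[s',t']=\emptyset\}$. Let $x\in X$ be witnessed by
$y$. As $A_x$ is closed in $J$, there are rationals $s'<y<t'$ in $J$ with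
$x\in G_{s',t'}$. As $(x,y)\in\operatorname{cl}A$, for every neighborhood $O$
of $x$ the set $O\times(s',t')$ contains a point $(x_1,y_1)\in A$, and then
$x_1\in(E\cap O)\setminus G_{s',t'}$. So $x$ is not in the interior
$\operatorname{int}_EG_{s',t'}$ of $G_{s',t'}$ in $E$. This shows
\[
X\subseteq\bigcup_{s',t'}
\bigl(G_{s',t'}\setminus\operatorname{int}_EG_{s',t'}\bigr).
\]
Each set in this countable union is definable and has empty interior in $E$,
since an open subset of it would lie in $\operatorname{int}_EG_{s',t'}$. By
Step~1 it is nowhere dense in $E$. So $X$ is meager in $E$, and by Step~1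
again it is nowhere dense in $E$.

\emph{Step 4: conclusion.} Choose an open box $B\subseteq B_0$ with
$B\cap E\neq\emptyset$ and $B\cap X=\emptyset$. Then $A\cap(B\times J)$ is
nonempty. Let $(x,y)\in(B\times J)\cap\operatorname{cl}A$. Then
$x\in\operatorname{cl}(\pi(A))\cap B_0=E$ and $x\notin X$, so $y\in A_x$. Thus
$A\cap(B\times J)$ is closed in $B\times J$, and
$\operatorname{lc}(A)\neq\emptyset$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{upgrade}
\emph{An Upgrade To ``Tameness In Expansions Of The Real Field''},
\texttt{https://www.asc.ohio-state.edu/miller.1987/uptame.pdf}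

\bibitem{enderton}
Enderton, \emph{A Mathematical Introduction to Logic}.

\end{thebibliography}
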